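\title{Lifting weakly null sequences modulo $\ell_1$ and the Dunford--Pettis property of $\ell_\infty/\ell_1$}

\begin{abstract}
Let $K(c_0)$ be the kernel of a quotient map $\ell_1\to c_0$. We prove that its dual, which is isomorphic to $\ell_\infty/\ell_1$, has the Dunford--Pettis property. This follows from a lifting theorem: if a closed subspace $Z$ of a Banach space $E$ is isomorphic to an $\ell_1$-sum of finite-dimensional spaces, then every weakly null sequence of $E/Z$ is the image of a weakly null sequence of $E$. The proof first extends the canonical embedding of $Z$ into $C(\Delta)$, where $\Delta$ is a product of finite sets, to an operator on $E$. In $C(\Delta)$ it then applies Baire's theorem to pairs of probability measures with equal barycenters and concludes with a quantitative form of the Schur property.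
\end{abstract}

\section{The question and the results}\label{sec:intro}

Operators are bounded and linear, scalars are real or complex, and $B_X$ is the closed unit ball of a Banach space $X$. An operator $T:X\to W$ is \emph{weakly compact} if $T(B_X)$ is relatively weakly compact, and \emph{completely continuous} if it sends weakly null sequences to norm null sequences. The space $X$ has the \emph{Dunford--Pettis property} (DPP) if every weakly compact operator from $X$ into any Banach space is completely continuous.

Two extreme cases show what the property measures. A space has the \emph{Schur property} if its weakly null sequences are norm null. On such a space every operator is completely continuous, so the DPP holds; this covers $\ell_1$ (see Lemma~\ref{lem:schur}) and all its closed subspaces. At the other end, every operator into $\ell_2$ is weakly compact, because bounded sets of $\ell_2$ are relatively weakly compact. So if $X$ contains a complemented copy of $\ell_2$, the projection onto it is weakly compact and fixes a weakly null sequence that does not tend to zero in norm, and $X$ fails the DPP. Between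 these extremes, the spaces $C(K)$ of continuous functions on a compact space have the DPP (Grothendieck, 1953); in particular so does $\ell_\infty=C(\beta\mathbb N)$.

Every separable Banach space is a quotient of $\ell_1$. Let $q:\ell_1\to c_0$ be onto and let $K(c_0)=\ker q$, so that
\[
0\longrightarrow K(c_0)\longrightarrow \ell_1\longrightarrow c_0\longrightarrow 0
\]
is a projective presentation of $c_0$; its kernel is determined up to isomorphism. As a subspace of $\ell_1$, the space $K(c_0)$ has the DPP. Its dual is a quotient of $\ell_\infty$ by a closed subspace isomorphic to $\ell_1$ (see the proof of Corollary~\ref{cor:answer}). One writes $\ell_\infty/\ell_1$ for such a quotient: embeddings $\ell_1\to\ell_\infty$ have nonreflexive cokernel and $\ell_\infty$ is $\ell_1$-automorphic, so up to isomorphism the quotient does not depend on the embedding. We shall not need this independence, since our argument applies to each embedding separately. The following problem is posed in \cite{zlinear}.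

\medskip
\noindent\textbf{Problem.} \emph{Does $K(c_0)^*\simeq\ell_\infty/\ell_1$ have the Dunford--Pettis property?}
\medskip

The space is the dual of a space with the DPP and a quotient of a space with the DPP, so one hopes for a positive answer. Neither description gives it, for three reasons.

\emph{The dual of a Schur space may fail the DPP.} The space $Y=(\bigoplus_n\ell_2^n)_{\ell_1}$ is Schur by Lemma~\ref{lem:schur}, and $Y^*=(\bigoplus_n\ell_2^n)_{\ell_\infty}$. View $\ell_2^n$ as the span of the first $n$ unit vectors of $\ell_2$, with orthogonal projection $P_n$. The map $x\mapsto(P_nx)_n$ embeds $\ell_2$ isometrically into $Y^*$, and the map sending $(\xi_n)_n$ to its weak limit in $\ell_2$ along a fixed free ultrafilter is a left inverse. So $Y^*$ contains a complemented copy of $\ell_2$.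

\emph{A quotient of a space with the DPP may fail it.} The space $\ell_2$ is a quotient of $\ell_1$. Closer to our problem, there is a subspace $N$ of a copy of $\ell_1$ in $\ell_\infty$ such that $\ell_\infty/N$ fails the DPP (Proposition~\ref{prop:sharp}).

\emph{The subspace is not complemented.} If $Z$ is complemented in $E$, the quotient map $Q:E\to E/Z$ has a bounded linear right inverse $\rho$. Then $T=TQ\rho$ for every operator $T$ on $E/Z$, and the DPP passes from $E$ to $E/Z$. But no copy of $\ell_1$ is complemented in $\ell_\infty$ (Example~\ref{ex:rademacher}).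

In the last argument the right inverse $\rho$ serves one purpose: it lifts weakly null sequences of $E/Z$ to weakly null sequences of $E$. We show that such liftings exist without any complementation, as soon as $Z$ has the structure of $\ell_1$. Call $Y$ an \emph{$\ell_1$-sum of finite-dimensional spaces} if $Y=(\bigoplus_{\gamma\in\Gamma}F_\gamma)_{\ell_1}$, with $\Gamma$ any set and every $F_\gamma$ finite-dimensional. Thus $Y$ consists of the families $y=(y_\gamma)$ with $y_\gamma\in F_\gamma$ and $\|y\|=\sum_\gamma\|y_\gamma\|<\infty$. The space $\ell_1$ is the case $\Gamma=\mathbb N$ with one-dimensional summands.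

\begin{theorem}[Lifting]\label{thm:lift}
Let $E$ be a Banach space, $Z\subset E$ a closed subspace isomorphic to an $\ell_1$-sum of finite-dimensional spaces, and $Q:E\to E/Z$ the quotient map. For every weakly null sequence $(y_n)$ in $E/Z$ there is a weakly null sequence $(x_n)$ in $E$ with $Qx_n=y_n$ for all $n$.
\end{theorem}

\begin{theorem}\label{thm:dpp}
Let $E$ and $Z$ be as in Theorem~\ref{thm:lift}. If $E$ has the DPP, then $E/Z$ has the DPP.
\end{theorem}

\begin{proof}
Let $T:E/Z\to W$ be weakly compact and let $(y_n)$ be weakly null in $E/Z$. Lift it to a weakly null sequence $(x_n)$ in $E$. The operator $TQ$ is weakly compact, since $Q(B_E)\subset B_{E/Z}$, hence completely continuous. So $\|Ty_n\|=\|TQx_n\|\to0$.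
\end{proof}

\begin{corollary}\label{cor:answer}
The space $K(c_0)^*\simeq\ell_\infty/\ell_1$ has the Dunford--Pettis property.
\end{corollary}

\begin{proof}
Put $K=K(c_0)=\ker q$. By the Hahn--Banach theorem, restriction of functionals identifies $K^*$ with $\ell_1^*/K^\perp=\ell_\infty/K^\perp$. By the open mapping theorem $q(B_{\ell_1})\supset\delta B_{c_0}$ for some $\delta>0$, so $\|q^*\varphi\|\ge\delta\|\varphi\|$ and $q^*$ is an isomorphic embedding. A functional on $\ell_1$ vanishes on $K$ exactly when it factors through $q$, so $K^\perp=q^*(c_0^*)$. This is a closed subspace of $\ell_\infty$ isomorphic to $c_0^*=\ell_1$. Since $\ell_\infty$ has the DPP, Theorem~\ref{thm:dpp} applies.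
\end{proof}

Sections~\ref{sec:prelim}--\ref{sec:model} prove Theorem~\ref{thm:lift}. Section~\ref{sec:prelim} restates it in dual terms and presents two short arguments that contain the mechanism of the proof. Section~\ref{sec:reduction} introduces a model pair $R(Y)\subset C(\Delta)$ and reduces the theorem to two propositions, proved in Sections~\ref{sec:extension} and~\ref{sec:model}. Section~\ref{sec:further} gives further consequences and shows that the hypothesis on $Z$ cannot be much weakened.

\section{The dual formulation and two prototypes}\label{sec:prelim}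

\subsection{Reductions}
A sequence in a complex space is weakly null if and only if it is weakly null in the underlying real space, because the real-linear functionals are the real parts of the complex-linear ones. A complex $\ell_1$-sum of finite-dimensional spaces is also a real one. So the real case of Theorem~\ref{thm:lift} gives the complex case, and until the end of Section~\ref{sec:model} scalars are real.

Baire's theorem and the selection argument will be applied to compact metrizable spaces, so we next reduce to separable $E$ and countable $\Gamma$. Let $\iota:Y=(\bigoplus_{\gamma\in\Gamma}F_\gamma)_{\ell_1}\to E$ be an isomorphic embedding with range $Z$, and choose $f_n\in E$ with $Qf_n=y_n$. For each finite combination $f=\sum c_nf_n$ with rational coefficients, choose a sequence $(a_k)$ in $Y$ with $\|f-\iota a_k\|\to\operatorname{dist}(f,Z)$. There are countably many such vectors $a_k$, each with countable support. Let $\Gamma_0\subset\Gamma$ be a countable set containing all these supports and let $Z_0=\iota\big((\bigoplus_{\gamma\in\Gamma_0}F_\gamma)_{\ell_1}\big)$. Then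
\[
\operatorname{dist}(f,Z)=\operatorname{dist}(f,Z_0)
\]
for all rational combinations $f$, and for all real ones because both sides are $1$-Lipschitz in $f$. Let $E_0$ be the closed span of $Z_0\cup\{f_n\}$, a separable space. The natural contraction $E_0/Z_0\to E/Z$ preserves the norm on the dense subspace of classes of combinations of the $f_n$, so it is an isometric embedding. Every functional on $E_0/Z_0$ therefore extends to $E/Z$, and $(f_n+Z_0)$ is weakly null in $E_0/Z_0$. If the theorem holds for $Z_0\subset E_0$, there are $a_n\in Z_0$ with $(f_n-a_n)$ weakly null in $E_0$, hence in $E$, and $Q(f_n-a_n)=y_n$.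

\subsection{Setting and notation}
From now on $E$ is separable and $Y=(\bigoplus_{j\ge0}F_j)_{\ell_1}$, where some $F_j$ may be zero. Then $Y^*=(\bigoplus_jF_j^*)_{\ell_\infty}$, with $\|\xi\|=\sup_j\|\xi_j\|$ and $\langle\xi,y\rangle=\sum_j\langle\xi_j,y_j\rangle$. The key feature of $Y$ is that the dual ball is a product:
\[
B_{Y^*}=\prod_{j\ge0}B_{F_j^*}.
\]
In the product topology this ball is compact and metrizable. Each function $\xi\mapsto\langle\xi,y\rangle$ is continuous on it, as the uniform limit of the partial sums $\sum_{j<m}\langle\xi_j,y_j\rangle$. So the identity from the product topology to the weak* topology is a continuous bijection from a compact space to a Hausdorff space, and the two topologies coincide on $B_{Y^*}$.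

For $y\in Y$ and $m\ge0$ we write $y=y_{<m}+y_{\ge m}$, where the \emph{head} $y_{<m}$ keeps the coordinates $j<m$ and the \emph{tail} $y_{\ge m}$ keeps the others. The same notation is used in $Y^*$. The spaces of heads and tails are $Y_{<m},Y_{\ge m}\subset Y$ and $Y^*_{<m},Y^*_{\ge m}\subset Y^*$. The spaces $Y_{<m}$ and $Y^*_{<m}$ are finite-dimensional and each is the dual of the other.

The adjoint $\iota^*:E^*\to Y^*$ is onto. More precisely, with $C=\|\iota^{-1}\|$ (the inverse taken on $Z$), a functional $\eta\in B_{Y^*}$ gives the functional $\eta\circ\iota^{-1}$ on $Z$, and a Hahn--Banach extension $x^*$ of it satisfies $\iota^*x^*=\eta$ and $\|x^*\|\le C$. If $\iota^*x^*=0$, then $x^*$ vanishes on $Z$, so $x^*=\varphi\circ Q$ with $\varphi\in(E/Z)^*$ and $\langle x^*,f_n\rangle=\langle\varphi,y_n\rangle$. Hence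
\begin{equation}\label{eq:hyp}
\iota^*x^*=0\ \Longrightarrow\ \langle x^*,f_n\rangle\to0 .
\end{equation}
The liftings of $(y_n)$ are the sequences $x_n=f_n-\iota z_n$ with $z_n\in Y$. So we must find $(z_n)$ in $Y$ with
\begin{equation}\label{eq:goal}
\langle x^*,f_n\rangle-\langle\iota^*x^*,z_n\rangle\to0\qquad\text{for all }x^*\in E^*.
\end{equation}
By \eqref{eq:hyp}, the sequence $\langle x^*,f_n\rangle$ depends, up to $o(1)$, only on $\xi=\iota^*x^*$. The task is to show that this dependence is given, up to $o(1)$, by evaluation at vectors of $Y$.

\subsection{First prototype: finite-dimensional $Y$}\label{sub:findim}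
Let $Y$ be finite-dimensional. Choosing preimages of a basis of $Y^*$, we get a linear map $\omega:Y^*\to E^*$ with $\iota^*\omega=\mathrm{id}$. The functional $\xi\mapsto\langle\omega(\xi),f_n\rangle$ on $Y^*$ is evaluation at some $z_n\in Y$. For $x^*\in E^*$ and $\xi=\iota^*x^*$ we have $\iota^*(x^*-\omega(\xi))=0$, so
\[
\langle x^*,f_n\rangle-\langle\xi,z_n\rangle=\langle x^*-\omega(\xi),f_n\rangle\to0
\]
by \eqref{eq:hyp}. For infinite-dimensional $Y$ the same lines work if $\omega$ is linear and weak*-continuous. But such an $\omega$ is the adjoint of an operator $T:E\to Y$ with $T\iota=\mathrm{id}$, and then $Z$ is complemented. The plan is to give up linearity. We construct a weak*-continuous right inverse $\sigma$ of $\iota^*$ on a large compact set $\Delta\subset B_{Y^*}$, and then show that the continuous functions $\eta\mapsto\langle\sigma(\eta),f_n\rangle$ are asymptotically linear.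

\subsection{Second prototype: the Schur property by Baire category}
The tool for asymptotic linearity is Baire's theorem: if a nonempty compact metrizable space is a countable union of closed sets, one of them has nonempty interior. In a product space an open set restricts only finitely many coordinates. So Baire's theorem freezes a head and gives a \emph{uniform} estimate on the tail, while the head is handled by finite-dimensionality. The next lemma shows this in its simplest form. For $\kappa=0$ it is the Schur property of $Y$; the quantitative form will be used in the last step of the proof.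

\begin{lemma}\label{lem:schur}
Let $d_n\in Y$ and $\kappa\ge0$ satisfy $\limsup_n|\langle\xi,d_n\rangle|\le\kappa\|\xi\|$ for all $\xi\in Y^*$. Then $\limsup_n\|d_n\|\le2\kappa$.
\end{lemma}

\begin{proof}
\emph{Tails.} Fix $\delta>0$. By hypothesis $B_{Y^*}$ is the union of the closed sets
\[
V_k=\{\xi\in B_{Y^*}:|\langle\xi,d_n\rangle|\le\kappa+\delta\ \text{ for all }n\ge k\}.
\]
Some $V_k$ has an interior point $\xi^0$. A basic neighborhood of $\xi^0$ restricts only coordinates $j<m$, for some $m$. Hence $\xi^0_{<m}+\zeta$ and $\xi^0_{<m}-\zeta$ lie in $V_k$ for every $\zeta$ in the unit ball of $Y^*_{\ge m}$. Subtracting, $2|\langle\zeta,d_n\rangle|\le2(\kappa+\delta)$ for $n\ge k$. The supremum over $\zeta$ gives $\|(d_n)_{\ge m}\|\le\kappa+\delta$ for $n\ge k$.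

\emph{Heads.} Let $0<\theta<1$ and let $N$ be a finite $\theta$-net of the unit ball of $Y^*_{<m}$, contained in that ball. If $\eta$ in this ball norms $(d_n)_{<m}$ and $\xi\in N$ satisfies $\|\eta-\xi\|\le\theta$, then
\[
\|(d_n)_{<m}\|=\langle\eta,(d_n)_{<m}\rangle\le|\langle\xi,d_n\rangle|+\theta\|(d_n)_{<m}\| .
\]
So $(1-\theta)\|(d_n)_{<m}\|\le\max_{\xi\in N}|\langle\xi,d_n\rangle|$, and the right side has upper limit at most $\kappa$ because $N$ is finite. Letting $\theta\to0$ gives $\limsup_n\|(d_n)_{<m}\|\le\kappa$.

Adding, $\limsup_n\|d_n\|\le2\kappa+\delta$, and $\delta$ was arbitrary.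
\end{proof}

\section{The model $R(Y)\subset C(\Delta)$}\label{sec:reduction}

We replace the ball $\prod_jB_{F_j^*}$ by a product of finite sets that still norms $Y$. Finiteness makes heads range over a finite set, which the selection argument needs.

For each $j$ let $D_j\subset B_{F_j^*}$ be a finite nonempty set with
\begin{equation}\label{eq:Dj}
\operatorname{conv}D_j\supset\tfrac12B_{F_j^*}.
\end{equation}
Any finite $\frac12$-net of $B_{F_j^*}$ contained in $B_{F_j^*}$ will do. Indeed, suppose $x\in\frac12B_{F_j^*}$ is not in the compact convex set $\operatorname{conv}D_j$. Separation gives $z\in F_j$ with $\max_{d\in D_j}\langle d,z\rangle<\langle x,z\rangle\le\frac12\|z\|$. Take $u\in B_{F_j^*}$ with $\langle u,z\rangle=\|z\|$ and $d\in D_j$ with $\|u-d\|\le\frac12$; then $\langle d,z\rangle\ge\frac12\|z\|$, a contradiction. For $Y=\ell_1$ we take $D_j=\{-1,1\}$, which satisfies \eqref{eq:Dj}, and the reader may keep this case in mind throughout.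

Put
\[
\Delta=\prod_{j\ge0}D_j\subset B_{Y^*},\qquad \Delta_{<m}=\prod_{j<m}D_j,\qquad\Delta_{\ge m}=\prod_{j\ge m}D_j .
\]
The set $\Delta$ is a closed subset of $B_{Y^*}$, hence compact and metrizable, and $\Delta_{<m}$ is finite. We view $\Delta_{<m}\subset Y^*_{<m}$ and $\Delta_{\ge m}\subset Y^*_{\ge m}$, so the point $(s,\zeta)\in\Delta_{<m}\times\Delta_{\ge m}=\Delta$ is the functional $s+\zeta$. Define
\[
R:Y\to C(\Delta),\qquad (Ry)(\eta)=\langle\eta,y\rangle .
\]
For a compact metrizable space $\Omega$, the Riesz representation theorem identifies $C(\Omega)^*$ with the space $M(\Omega)$ of finite signed Borel measures under the total variation norm; $\operatorname{Prob}(\Omega)$ denotes the probability measures. For a measure $\mu$ on $\Delta$, $\Delta_{<m}$ or $\Delta_{\ge m}$, the \emph{barycenter} $b(\mu)\in Y^*$ is defined by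
\[
\langle b(\mu),y\rangle=\int\langle\eta,y\rangle\,d\mu(\eta).
\]
On $M(\Delta)$ this is the adjoint: $b=R^*$.

\begin{lemma}\label{lem:bary}
\begin{enumerate}
\item[(a)] If $\mu\in\operatorname{Prob}(\Delta)$ has marginal $p$ on $\Delta_{<m}$, then $b(p)=b(\mu)_{<m}$. If $p\in\operatorname{Prob}(\Delta_{<m})$ and $\lambda\in\operatorname{Prob}(\Delta_{\ge m})$, then $p\otimes\lambda$ has marginal $p$ and $b(p\otimes\lambda)=b(p)+b(\lambda)$.
\item[(b)] If $\xi\in Y^*$ and $\|\xi\|\le\frac12$, then for each $m\ge0$ there is $\lambda\in\operatorname{Prob}(\Delta_{\ge m})$ with $b(\lambda)=\xi_{\ge m}$.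
\item[(c)] The map $b:M(\Delta)\to Y^*$ is onto, and $\frac12\|y\|\le\|Ry\|\le\|y\|$ for $y\in Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\langle b(p),y\rangle=\int\langle\eta_{<m},y\rangle\,d\mu(\eta)=\langle b(\mu),y_{<m}\rangle$. For the product, integrate $\langle s+\zeta,y\rangle=\langle s,y\rangle+\langle\zeta,y\rangle$ and use that both factors have mass one.

(b) By \eqref{eq:Dj}, for each $j\ge m$ there is a probability $\lambda_j$ on $D_j$ with $\sum_{d\in D_j}\lambda_j(d)\,d=\xi_j$. Let $\lambda=\bigotimes_{j\ge m}\lambda_j$. Then $b(\lambda)$ and $\xi_{\ge m}$ agree on every $F_j$, hence on $Y$.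

(c) Surjectivity follows from (b) with $m=0$ by scaling. Given $y$, take $\xi$ with $\|\xi\|\le\frac12$ and $\langle\xi,y\rangle=\frac12\|y\|$, and $\lambda\in\operatorname{Prob}(\Delta)$ with $b(\lambda)=\xi$. Then $\frac12\|y\|=\int Ry\,d\lambda\le\|Ry\|$. The upper bound holds since $\Delta\subset B_{Y^*}$.
\end{proof}

Thus $R(Y)$ is a closed subspace of $C(\Delta)$ isomorphic to $Y$. For this pair the weak*-continuous right inverse sought in Section~\ref{sub:findim} is at hand: the point mass $\delta_\eta$ depends weak*-continuously on $\eta$ and $R^*\delta_\eta=\eta$. The model is nevertheless a genuine instance of the problem, as the next example shows.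

\begin{example}\label{ex:rademacher}
Let $Y=\ell_1$ and $\Delta=\{-1,1\}^{\mathbb N}$, with coordinate functions $r_j(\eta)=\eta_j$. Then $Ry=\sum_jy_jr_j$, and $\|Ry\|=\|y\|$ (evaluate at the signs of $y$). We claim that $R(\ell_1)$ is not complemented in $C(\Delta)$. Suppose $\Pi$ is a projection onto it, and write $\Pi f=\sum_j\varphi_j(f)r_j$, so that $\sum_j|\varphi_j(f)|\le\|\Pi\|\,\|f\|$ and $\varphi_j(r_j)=1$. Fix $n$ and put $w_A=\prod_{a\in A}r_a$ for $A\subset\{0,\dots,n-1\}$. Consider
\[
f=\operatorname{Im}\prod_{j<n}\Big(1+\sqrt{-1}\,n^{-1/2}r_j\Big)=\sum_Ac_Aw_A ,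
\]
for which $c_{\{j\}}=n^{-1/2}$ and $\|f\|\le(1+1/n)^{n/2}\le\sqrt e$. For $\theta\in\{-1,1\}^n$ let $f_\theta=\sum_Ac_A\big(\prod_{a\in A}\theta_a\big)w_A$; this is $f$ composed with a change of signs of the first $n$ coordinates, so $\|f_\theta\|=\|f\|$. The average of $\theta_j\prod_{a\in A}\theta_a$ over $\theta$ is $1$ if $A=\{j\}$ and $0$ otherwise, so the average of $\theta_j\varphi_j(f_\theta)$ is $n^{-1/2}$. Summing over $j<n$ gives $\sqrt n\le\|\Pi\|\sqrt e$ for every $n$, which is absurd.

It follows that no copy of $\ell_1$ is complemented in $\ell_\infty$. Indeed, let $\iota:\ell_1\to\ell_\infty$ be an embedding and $\Pi'$ a projection onto its range. Extend $\iota R^{-1}:R(\ell_1)\to\ell_\infty$ to an operator $S:C(\Delta)\to\ell_\infty$ by applying the Hahn--Banach theorem to each coordinate. Then $R\iota^{-1}\Pi'S$ is a projection of $C(\Delta)$ onto $R(\ell_1)$.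
\end{example}

Theorem~\ref{thm:lift} follows from two propositions. The first maps every pair $Z\subset E$ to the model. The second is the theorem for the model, since $(C(\Delta)/R(Y))^*=R(Y)^\perp=\ker b$.

\begin{proposition}[Extension]\label{prop:ext}
Let $E$ be separable and $\iota:Y\to E$ an isomorphic embedding. There is an operator $J:E\to C(\Delta)$ with $J\iota=R$.
\end{proposition}

\begin{proposition}[Lifting in the model]\label{prop:model}
Let $g_n\in C(\Delta)$ satisfy
\begin{equation}\label{eq:modelhyp}
\mu\in M(\Delta),\ b(\mu)=0\ \Longrightarrow\ \int g_n\,d\mu\to0 .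
\end{equation}
Then there are $z_n\in Y$ such that $(g_n-Rz_n)$ is weakly null in $C(\Delta)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:lift} from the propositions]
We are in the setting of Section~\ref{sec:prelim}. Put $g_n=Jf_n$. From $J\iota=R$ we get $\iota^*J^*=b$. If $b(\mu)=0$, then $\iota^*J^*\mu=0$, so $\int g_n\,d\mu=\langle J^*\mu,f_n\rangle\to0$ by \eqref{eq:hyp}. Let $(z_n)$ be given by Proposition~\ref{prop:model} and put $x_n=f_n-\iota z_n$. Then $Qx_n=y_n$ and $Jx_n=g_n-Rz_n$. Given $x^*\in E^*$, choose $\mu\in M(\Delta)$ with $b(\mu)=\iota^*x^*$ by Lemma~\ref{lem:bary}(c). Then $\iota^*(x^*-J^*\mu)=0$, so $x^*-J^*\mu$ vanishes on $\iota z_n$ and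
\[
\langle x^*,x_n\rangle=\langle x^*-J^*\mu,f_n\rangle+\langle\mu,g_n-Rz_n\rangle .
\]
The first term tends to $0$ by \eqref{eq:hyp} and the second by the choice of $(z_n)$.
\end{proof}

\section{A weak*-continuous selection}\label{sec:extension}

To prove Proposition~\ref{prop:ext} we need a bounded weak*-continuous map $\sigma:\Delta\to E^*$ with $\iota^*\sigma(\eta)=\eta$; then $(Jx)(\eta)=\langle\sigma(\eta),x\rangle$ is the required operator. Continuity matters: it is what makes the sets in the Baire argument of Section~\ref{sec:model} closed. The Hahn--Banach theorem gives a preimage of each $\eta$ with no control on how it varies, and a continuous surjection between compact metrizable spaces need not have a continuous section. For instance, project $\{(0,1),(0,-1)\}\cup\{(1/n,(-1)^n):n\ge1\}$ onto its first coordinate: the section is forced at the points $1/n$ and has no limit at $0$. In this example the trouble is confined to a nowhere dense set, and in general it is confined to a countable union of nowhere dense sets.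

\begin{lemma}\label{lem:section}
Let $\psi:L\to\Delta$ be a continuous surjection from a compact metrizable space $L$. There are a map $\sigma_0:\Delta\to L$ with $\psi\sigma_0=\mathrm{id}$ and dense open sets $U_0\supset U_1\supset\cdots$ in $\Delta$ such that $\sigma_0$ is continuous at every point of $G=\bigcap_kU_k$.
\end{lemma}

\begin{proof}
Every nonempty compact metrizable space is a continuous image of the Cantor set $\mathcal C\subset[0,1]$; let $\phi:\mathcal C\to L$ be a continuous surjection. For $\eta\in\Delta$ the set $(\psi\phi)^{-1}(\eta)$ is nonempty and compact; let $c(\eta)$ be its smallest element, and put $\sigma_0=\phi\circ c$. Then $\psi\sigma_0=\mathrm{id}$. For real $a$ the set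
\[
H_a=\{\eta:c(\eta)\le a\}=\psi\phi\big(\mathcal C\cap(-\infty,a]\big)
\]
is compact, so its boundary $\partial H_a$ is closed with empty interior. Enumerate the rationals as $a_0,a_1,\dots$ and let $U_k=\Delta\setminus\bigcup_{l\le k}\partial H_{a_l}$, a dense open set. Let $\eta\in G$ and let $a<c(\eta)<a'$ be rational. Then $\eta$ lies in the open set $\Delta\setminus H_a$, and $\eta\in H_{a'}\setminus\partial H_{a'}$ lies in the interior of $H_{a'}$. So $a<c\le a'$ near $\eta$. Thus $c$, and with it $\sigma_0$, is continuous at $\eta$.
\end{proof}

One can also obtain a section whose restriction to such a set $G$ is continuous, which is all we use, from the Kuratowski--Ryll-Nardzewski theorem, which gives a Borel section, and the fact that a Borel map into a second countable space is continuous on a comeager set \cite[Thm.~8.38]{Kechris}.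

It remains to pass from $G$ to all of $\Delta$. The equation $\iota^*\sigma(\eta)=\eta$ is linear, so it suffices to write every $\eta$ as a fixed linear combination of points of $G$ that depend continuously on $\eta$. The product structure allows this, because membership in $G$ can be forced by prescribing a point on a sparse set of coordinates. A \emph{pattern} on a finite interval $I\subset\mathbb N$ is an element of $\prod_{j\in I}D_j$. For a pattern $s$ on $[0,n)$, the \emph{cylinder} $[s]$ is the set of $\eta\in\Delta$ that agree with $s$ on $[0,n)$. The cylinders containing $\eta$ form a neighborhood base at $\eta$.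

\begin{lemma}\label{lem:patterns}
Let $U_0\supset U_1\supset\cdots$ be dense open subsets of $\Delta$ and $G=\bigcap_kU_k$. There are integers $0=n_0<n_1<\cdots$ and a point $t\in\Delta$ such that every $\eta\in\Delta$ that agrees with $t$ on $I_k=[n_k,n_{k+1})$ for infinitely many $k$ lies in $G$.
\end{lemma}

\begin{proof}
We construct $n_{k+1}$ and a pattern $t_k$ on $I_k$ such that every $\eta$ agreeing with $t_k$ on $I_k$ lies in $U_k$, whatever its first $n_k$ coordinates are. Given $n_k$, list the finite set $\Delta_{<n_k}=\{s_1,\dots,s_N\}$. Let $\tau_0$ be the empty pattern. Given a pattern $\tau_{l-1}$ on an interval starting at $n_k$, the cylinder $[s_l\tau_{l-1}]$ of the concatenation is open and nonempty, so it contains a point of $U_k$ and then a smaller cylinder around that point contained in $U_k$. This gives an extension $\tau_l$ of $\tau_{l-1}$ with $[s_l\tau_l]\subset U_k$. Let $t_k$ be a nonempty extension of $\tau_N$, and let $n_{k+1}$ be determined by its length. If $\eta$ agrees with $t_k$ on $I_k$ and $\eta_{<n_k}=s_l$, then $\eta\in[s_l\tau_l]\subset U_k$, because $t_k$ extends $\tau_l$.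

Let $t$ be the concatenation of all $t_k$. A point that agrees with $t$ on infinitely many $I_k$ lies in infinitely many $U_k$, hence in all of them since they decrease.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
Let $C=\|\iota^{-1}\|$ and $L=\{x^*\in CB_{E^*}:\iota^*x^*\in\Delta\}$ with the weak* topology. The ball $CB_{E^*}$ is weak*-compact, and metrizable because $E$ is separable; this is the only use of separability. Since $\iota^*$ is weak*-continuous and $\Delta$ is weak*-compact, $L$ is closed in this ball. The map $\iota^*:L\to\Delta$ is continuous, and onto by the choice of $C$ in Section~\ref{sec:prelim}. Let $\sigma_0$, $U_k$, $G$ be given by Lemma~\ref{lem:section}, and $I_k$, $t$ by Lemma~\ref{lem:patterns}.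

For $\eta\in\Delta$ define $\eta^0,\eta^1\in\Delta$ by alternating between $\eta$ and $t$ on the blocks:
\[
\begin{array}{c|ccccc}
 & I_0&I_1&I_2&I_3&\cdots\\ \hline
\eta^0&\eta&t&\eta&t&\cdots\\
\eta^1&t&\eta&t&\eta&\cdots
\end{array}
\]
Each of $\eta^0,\eta^1,t$ agrees with $t$ on infinitely many blocks, so it lies in $G$. On every block the two rows contain $\eta$ once and $t$ once, so $\eta^0+\eta^1=\eta+t$. The maps $\eta\mapsto\eta^0$ and $\eta\mapsto\eta^1$ are continuous, since each coordinate is either constant or a coordinate of $\eta$. Therefore
\[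
\sigma(\eta)=\sigma_0(\eta^0)+\sigma_0(\eta^1)-\sigma_0(t)
\]
is weak*-continuous on $\Delta$, with $\|\sigma(\eta)\|\le3C$ and $\iota^*\sigma(\eta)=\eta^0+\eta^1-t=\eta$. Put $(Jx)(\eta)=\langle\sigma(\eta),x\rangle$. Then $J:E\to C(\Delta)$ is linear, $\|J\|\le3C$, and $(J\iota y)(\eta)=\langle\iota^*\sigma(\eta),y\rangle=\langle\eta,y\rangle=(Ry)(\eta)$.
\end{proof}

\section{Lifting in the model}\label{sec:model}

Let $g_n\in C(\Delta)$ satisfy \eqref{eq:modelhyp}. We follow the pattern of Lemma~\ref{lem:schur}: Baire's theorem for the tails, finite-dimensionality for the heads. The difference is that the $g_n$ are not linear and that the hypothesis says nothing about their values at points. It concerns measures of barycenter zero, so we first find out what such measures detect.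

\subsection{Distance to the affine functions}
Let $\mathcal A_m=\{\alpha+\langle\,\cdot\,,v\rangle:\alpha\in\mathbb R,\ v\in Y_{\ge m}\}$, a linear subspace of $C(\Delta_{\ge m})$. Two probabilities with the same barycenter give the same integral to each function in $\mathcal A_m$, and such pairs measure the distance to $\mathcal A_m$.

The smallest case is $\{-1,1\}^2$. Every function on it has the form $\Psi=\alpha+\beta_0r_0+\beta_1r_1+\gamma r_0r_1$, and the affine ones are those with $\gamma=0$. The probabilities
\[
\lambda=\tfrac12\big(\delta_{(1,1)}+\delta_{(-1,-1)}\big),\qquad\lambda'=\tfrac12\big(\delta_{(1,-1)}+\delta_{(-1,1)}\big)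
\]
both have barycenter $0$, and $\int\Psi\,d\lambda=\alpha+\gamma$, $\int\Psi\,d\lambda'=\alpha-\gamma$. For affine $a$ we get $2|\gamma|=|\int(\Psi-a)\,d(\lambda-\lambda')|\le2\|\Psi-a\|$, with equality for $a=\Psi-\gamma r_0r_1$. So the distance from $\Psi$ to the affine functions is $|\gamma|=\frac12|\int\Psi\,d(\lambda-\lambda')|$. In general the Hahn--Banach theorem supplies the pair.

\begin{lemma}\label{lem:affine}
Let $\Psi\in C(\Delta_{\ge m})$ and $\varepsilon>0$. Suppose $|\int\Psi\,d(\lambda-\lambda')|\le2\varepsilon$ whenever $\lambda,\lambda'\in\operatorname{Prob}(\Delta_{\ge m})$ and $b(\lambda)=b(\lambda')$. Then $\operatorname{dist}(\Psi,\mathcal A_m)\le\varepsilon$.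
\end{lemma}

\begin{proof}
If the distance is positive, the Hahn--Banach theorem gives $\nu\in M(\Delta_{\ge m})$ with $\|\nu\|=1$ that annihilates $\mathcal A_m$ and satisfies $\int\Psi\,d\nu=\operatorname{dist}(\Psi,\mathcal A_m)$. Let $\nu=\nu^+-\nu^-$ be its Jordan decomposition. The masses of $\nu^+$ and $\nu^-$ have sum $\|\nu\|=1$ and difference $\int1\,d\nu=0$, so $\lambda=2\nu^+$ and $\lambda'=2\nu^-$ are probabilities. Since $\nu$ annihilates $\langle\,\cdot\,,v\rangle$ for $v\in Y_{\ge m}$, we have $b(\lambda)=b(\lambda')$. Hence $\int\Psi\,d\nu=\frac12\int\Psi\,d(\lambda-\lambda')\le\varepsilon$.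
\end{proof}

\subsection{Tails}
Lemma~\ref{lem:affine} asks for an estimate that is uniform over all pairs $(\lambda,\lambda')$, while \eqref{eq:modelhyp} gives convergence for each pair separately. We apply Baire's theorem to the space of pairs. In the proof of Lemma~\ref{lem:schur} we stayed in a neighborhood of $\xi^0$ by keeping its head and changing its tail at will. For probabilities the analogue is to keep the marginal $p$ on $\Delta_{<m}$ and to form $p\otimes\lambda$ with $\lambda$ arbitrary. The price is that the estimate concerns the average of $g_n$ over the head with respect to $p$, not $g_n$ itself.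

\begin{lemma}\label{lem:tails}
Let $\varepsilon>0$. There are integers $k,m\ge1$, a probability $p$ on $\Delta_{<m}$, and for $n\ge k$ numbers $\alpha_n\in\mathbb R$ and vectors $v_n\in Y_{\ge m}$, such that the functions $\Psi_n(\zeta)=\int g_n(s,\zeta)\,dp(s)$ satisfy
\begin{equation}\label{eq:affine}
|\Psi_n(\zeta)-\alpha_n-\langle\zeta,v_n\rangle|\le2\varepsilon\qquad(\zeta\in\Delta_{\ge m},\ n\ge k).
\end{equation}
\end{lemma}

\begin{proof}
Since $C(\Delta)$ is separable, $\operatorname{Prob}(\Delta)$ is compact and metrizable in the weak* topology. The set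
\[
\mathcal P=\{(\mu,\mu')\in\operatorname{Prob}(\Delta)^2:b(\mu)=b(\mu')\}
\]
contains the diagonal, and it is closed because it is defined by the equations $\int Ry\,d\mu=\int Ry\,d\mu'$ with $Ry\in C(\Delta)$. By \eqref{eq:modelhyp} applied to $\mu-\mu'$, it is the union over $k\ge1$ of the sets
\[
\mathcal P_k=\Big\{(\mu,\mu')\in\mathcal P:\Big|\int g_n\,d(\mu-\mu')\Big|\le\varepsilon\ \text{ for all }n\ge k\Big\},
\]
which are closed because the $g_n$ are continuous. By Baire's theorem some $\mathcal P_k$ has an interior point $(\mu_0,\mu_0')$ relative to $\mathcal P$. So there are $h_1,\dots,h_r\in C(\Delta)$ and $\rho>0$ such that every $(\mu,\mu')\in\mathcal P$ with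
\begin{equation}\label{eq:nbhd}
\Big|\int h_a\,d(\mu-\mu_0)\Big|<\rho,\qquad\Big|\int h_a\,d(\mu'-\mu_0')\Big|<\rho\qquad(1\le a\le r)
\end{equation}
lies in $\mathcal P_k$.

\emph{Only the marginals matter.} Fix a point $\eta^*\in\Delta$. By uniform continuity there is $m\ge1$ such that the functions $h'_a(\eta)=h_a(\eta_{<m},\eta^*_{\ge m})$ satisfy $\|h_a-h_a'\|<\rho/2$ for all $a$. Let $p,p'$ be the marginals of $\mu_0,\mu_0'$ on $\Delta_{<m}$. If $\mu\in\operatorname{Prob}(\Delta)$ has marginal $p$, then $\int h_a'\,d(\mu-\mu_0)=0$ because $h'_a$ depends only on the head, so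
\[
\Big|\int h_a\,d(\mu-\mu_0)\Big|=\Big|\int(h_a-h'_a)\,d(\mu-\mu_0)\Big|\le2\|h_a-h_a'\|<\rho .
\]
The same computation applies to $\mu'$ with marginal $p'$. So every pair in $\mathcal P$ with marginals $(p,p')$ satisfies \eqref{eq:nbhd} and lies in $\mathcal P_k$.

\emph{Free tails.} By Lemma~\ref{lem:bary}(a), $b(p)=b(\mu_0)_{<m}=b(\mu_0')_{<m}=b(p')$. Let $\Psi_n$ be as in the statement and $\Psi'_n(\zeta)=\int g_n(s,\zeta)\,dp'(s)$. Both are finite convex combinations of continuous functions, so they lie in $C(\Delta_{\ge m})$. Let $\lambda,\lambda'\in\operatorname{Prob}(\Delta_{\ge m})$ with $b(\lambda)=b(\lambda')$. By Lemma~\ref{lem:bary}(a), the pairs $(p\otimes\lambda,\,p'\otimes\lambda')$ and $(p\otimes\lambda',\,p'\otimes\lambda')$ lie in $\mathcal P$ and have marginals $(p,p')$, so they lie in $\mathcal P_k$. The second pair serves to eliminate $p'$: for $n\ge k$, Fubini's theorem gives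
\[
\Big|\int\Psi_n\,d(\lambda-\lambda')\Big|\le\Big|\int\Psi_n\,d\lambda-\int\Psi_n'\,d\lambda'\Big|+\Big|\int\Psi_n'\,d\lambda'-\int\Psi_n\,d\lambda'\Big|\le2\varepsilon .
\]
By Lemma~\ref{lem:affine}, $\operatorname{dist}(\Psi_n,\mathcal A_m)\le\varepsilon<2\varepsilon$, which gives $\alpha_n$ and $v_n$.
\end{proof}

\subsection{Heads, and an approximate lifting}
The vectors $v_n$ are the candidates for the tails of $z_n$. The heads come from a linear right inverse on the finite-dimensional space $Y^*_{<m}$, as in Section~\ref{sub:findim}. Two features of \eqref{eq:affine} must be removed: the constants $\alpha_n$ and the fixed head $p$. Both cancel in a difference $p\otimes\lambda-p\otimes\lambda_0$ with $b(\lambda_0)=0$.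

\begin{lemma}\label{lem:approx}
For each $\varepsilon>0$ there is a sequence $(z_n^\varepsilon)$ in $Y$ with
\begin{equation}\label{eq:approx}
\limsup_n\Big|\int g_n\,d\mu-\langle b(\mu),z^\varepsilon_n\rangle\Big|\le8\varepsilon\|b(\mu)\|\qquad(\mu\in M(\Delta)).
\end{equation}
\end{lemma}

\begin{proof}
Take $k,m,p,\alpha_n,v_n,\Psi_n$ from Lemma~\ref{lem:tails}. Since $b$ is onto, there is a linear map $\omega:Y^*_{<m}\to M(\Delta)$ with $b(\omega(w))=w$. The functional $w\mapsto\int g_n\,d\omega(w)$ on $Y^*_{<m}$ equals $w\mapsto\langle w,w_n\rangle$ for some $w_n\in Y_{<m}$. Put $z_n^\varepsilon=w_n+v_n$ for $n\ge k$ and $z_n^\varepsilon=0$ for $n<k$. These vectors do not depend on $\mu$.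

Let $\mu\in M(\Delta)$ and $\xi=b(\mu)$. If $\xi=0$, then \eqref{eq:approx} is \eqref{eq:modelhyp}. Otherwise we scale $\mu$ so that $\|\xi\|=\frac12$, and we must bound the upper limit by $4\varepsilon$. By Lemma~\ref{lem:bary}(b) there are $\lambda,\lambda_0\in\operatorname{Prob}(\Delta_{\ge m})$ with $b(\lambda)=\xi_{\ge m}$ and $b(\lambda_0)=0$. Let $u=p\otimes\lambda-p\otimes\lambda_0$. Then $b(u)=(b(p)+\xi_{\ge m})-b(p)=\xi_{\ge m}$. Integrating \eqref{eq:affine} against $\lambda$ and against $\lambda_0$ gives, for $n\ge k$,
\[
\Big|\int\Psi_n\,d\lambda-\alpha_n-\langle\xi_{\ge m},v_n\rangle\Big|\le2\varepsilon,\qquad\Big|\int\Psi_n\,d\lambda_0-\alpha_n\Big|\le2\varepsilon .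
\]
Since $\int g_n\,du=\int\Psi_n\,d\lambda-\int\Psi_n\,d\lambda_0$, subtraction yields
\[
\Big|\int g_n\,du-\langle\xi_{\ge m},v_n\rangle\Big|\le4\varepsilon .
\]
The measure $\mu-u-\omega(\xi_{<m})$ has barycenter $\xi-\xi_{\ge m}-\xi_{<m}=0$. By \eqref{eq:modelhyp},
\[
\int g_n\,d\mu=\int g_n\,du+\langle\xi_{<m},w_n\rangle+o(1),
\]
while $\langle\xi,z_n^\varepsilon\rangle=\langle\xi_{<m},w_n\rangle+\langle\xi_{\ge m},v_n\rangle$ for $n\ge k$. The difference of the two expressions has upper limit at most $4\varepsilon$ in absolute value.
\end{proof}

\subsection{Gluing}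
The sequences $(z_n^\varepsilon)$ come from unrelated applications of Baire's theorem, and the upper limit in \eqref{eq:approx} is approached at a rate that depends on $\mu$. A diagonal sequence formed without further information would therefore lose \eqref{eq:approx}. The Schur property supplies the missing uniformity. Two exact solutions $(z_n)$, $(z_n')$ differ by a weakly null sequence of $Y$, hence by a norm null one; Lemma~\ref{lem:schur} says in the same way that two approximate solutions are eventually close in norm.

\begin{proof}[Proof of Proposition~\ref{prop:model}]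
Let $\varepsilon_l=2^{-l}$ and $z_n^{(l)}=z_n^{\varepsilon_l}$ for $l\ge1$. Given $\xi\in Y^*$, choose $\mu$ with $b(\mu)=\xi$ and apply \eqref{eq:approx} twice:
\[
\limsup_n|\langle\xi,z_n^{(l)}-z_n^{(l+1)}\rangle|\le8(\varepsilon_l+\varepsilon_{l+1})\|\xi\|=12\varepsilon_l\|\xi\| .
\]
By Lemma~\ref{lem:schur}, $\limsup_n\|z_n^{(l)}-z_n^{(l+1)}\|\le24\varepsilon_l$. Choose $N_1<N_2<\cdots$ with $\|z_n^{(l)}-z_n^{(l+1)}\|\le25\varepsilon_l$ for $n\ge N_l$. Let $z_n=z_n^{(l)}$ for $N_l\le n<N_{l+1}$, and $z_n=0$ for $n<N_1$. Fix $l$ and let $n\ge N_l$, say $N_r\le n<N_{r+1}$ with $r\ge l$. Then $n\ge N_s$ for all $s\le r$, so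
\[
\|z_n-z_n^{(l)}\|\le\sum_{s=l}^{r-1}\|z_n^{(s+1)}-z_n^{(s)}\|\le25\sum_{s\ge l}\varepsilon_s=50\varepsilon_l .
\]
Together with \eqref{eq:approx}, this gives for every $\mu\in M(\Delta)$ and every $l$
\[
\limsup_n|\langle\mu,g_n-Rz_n\rangle|=\limsup_n\Big|\int g_n\,d\mu-\langle b(\mu),z_n\rangle\Big|\le(8+50)\,\varepsilon_l\|b(\mu)\| .
\]
Letting $l\to\infty$ shows that $(g_n-Rz_n)$ is weakly null.
\end{proof}

This completes the proof of Theorem~\ref{thm:lift}, and with it those of Theorem~\ref{thm:dpp} and Corollary~\ref{cor:answer}.

\section{Further consequences, and the role of the hypothesis}\label{sec:further}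

Scalars are again real or complex.

\begin{corollary}\label{cor:more}
Let $E$, $Z$, $Q$ be as in Theorem~\ref{thm:lift}.
\begin{enumerate}
\item[(a)] There is a constant $C'$, depending on $E$ and $Z$, such that the lifting can always be chosen with $\sup_n\|x_n\|\le C'\sup_n\|y_n\|$.
\item[(b)] If $E$ has the Schur property, so does $E/Z$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Weakly null sequences in a Banach space $X$ are bounded by the uniform boundedness principle. They form a closed subspace of the space of bounded sequences with the sup norm: if $(x_n)$ is within $\delta$ of a weakly null sequence, then $\limsup_n|\langle x^*,x_n\rangle|\le\delta\|x^*\|$. By Theorem~\ref{thm:lift}, $(x_n)\mapsto(Qx_n)$ is a bounded surjection between two such Banach spaces, and the open mapping theorem gives $C'$.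

(b) A weakly null lifting $(x_n)$ of $(y_n)$ is norm null, and $\|y_n\|\le\|x_n\|$.
\end{proof}

\begin{corollary}\label{cor:kernels}
Let $X$ be a Banach space such that $X^*$ is isomorphic to an $\ell_1$-sum of finite-dimensional spaces, let $q:\ell_1(I)\to X$ be onto, and let $K(X)=\ker q$. Then $K(X)^*=\ell_\infty(I)/q^*(X^*)$ has the DPP.
\end{corollary}

\begin{proof}
The identification of $K(X)^*$ and the fact that $q^*$ is an isomorphic embedding are proved word for word as in Corollary~\ref{cor:answer}. The space $\ell_\infty(I)$ is a $C(K)$-space, so it has the DPP, and Theorem~\ref{thm:dpp} applies.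
\end{proof}

The corollary covers every isomorphic predual of $\ell_1(\Gamma)$, and in particular $C(S)$ with $S$ compact and scattered, since then $C(S)^*=\ell_1(S)$ by a theorem of Rudin.

The hypothesis on $Z$ entered the proof in two ways. That $Y$ is an $\ell_1$-sum makes $B_{Y^*}$ a product, which allowed us to change tails in Lemmas~\ref{lem:schur} and~\ref{lem:tails}, to splice $\eta$ with $t$ in Section~\ref{sec:extension}, and to reach every barycenter with product measures. That the summands are finite-dimensional gave the finite sets $D_j$, the net in Lemma~\ref{lem:schur}, and the vectors $w_n\in Y_{<m}$ in Lemma~\ref{lem:approx}. The Schur property of $Z$ alone, or even an embedding of $Z$ into $\ell_1$, does not suffice.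

For Theorem~\ref{thm:lift}, take $Z=K(c_0)\subset E=\ell_1$. The unit vector basis of $c_0\simeq\ell_1/K(c_0)$ is weakly null and not norm null. A weakly null lifting to $\ell_1$ would be norm null by the Schur property, and then so would its image. Hence no such lifting exists. Since any space is a sum with one summand, this also shows that finite-dimensionality of the summands cannot be dropped. In particular, $K(c_0)$ is not isomorphic to an $\ell_1$-sum of finite-dimensional spaces.

For Theorem~\ref{thm:dpp} the failure occurs even inside $\ell_\infty$. Recall that an operator $T:X\to W$ is \emph{$p$-summing}, $1\le p<\infty$, if there is $c$ such that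
\[
\Big(\sum_k\|Tx_k\|^p\Big)^{1/p}\le c\sup_{x^*\in B_{X^*}}\Big(\sum_k|\langle x^*,x_k\rangle|^p\Big)^{1/p}
\]
for all finite families $(x_k)$ in $X$; for $p=1$ one says \emph{absolutely summing}, and absolutely summing operators are $2$-summing. We use Grothendieck's theorem, that every operator $\ell_1\to\ell_2$ is absolutely summing, and the $\Pi_2$-extension theorem \cite[Thm.~4.15]{DJT}: a $2$-summing operator defined on a closed subspace of $X$ extends to a $2$-summing operator on $X$ with values in the same space.

\begin{proposition}\label{prop:sharp}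
Let $\pi:\ell_1\to\ell_2$ be onto and $N=\ker\pi$, a Schur space with the DPP. View $N\subset\ell_1\subset\ell_\infty$ through an isomorphic embedding of $\ell_1$ into $\ell_\infty$. Then $\ell_\infty/N$ contains a complemented copy of $\ell_2$, so it fails the DPP.
\end{proposition}

\begin{proof}
Let $M\subset\ell_\infty$ be the copy of $\ell_1$ and regard $\pi$ as defined on $M$. It is $2$-summing, so it extends to an operator $T:\ell_\infty\to\ell_2$. Since $T$ vanishes on $N$, it induces $\widetilde T:\ell_\infty/N\to\ell_2$. The space $M/N$ is a closed subspace of $\ell_\infty/N$, both norms being the distance to $N$. The restriction of $\widetilde T$ to $M/N$ is the map $\widetilde\pi:M/N\to\ell_2$ induced by $\pi$, an isomorphism by the open mapping theorem. So $\widetilde\pi^{-1}\widetilde T$ is a projection of $\ell_\infty/N$ onto $M/N\simeq\ell_2$. The operator $\widetilde T$ is weakly compact, and it maps the weakly null sequence $(\widetilde\pi^{-1}e_n)$ to the unit vectors $e_n$ of $\ell_2$, so it is not completely continuous.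
\end{proof}

Thus in Theorem~\ref{thm:dpp} the hypothesis on $Z$ cannot be weakened to ``$Z$ is Schur'' or to ``$Z$ embeds in $\ell_1$.''

\begin{thebibliography}{9}

\bibitem{DJT}
Diestel, Jarchow and Tonge, \emph{Absolutely Summing Operators}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{zlinear}
\emph{Theory of $z$-linear maps}, \texttt{https://core.ac.uk/download/72043512.pdf}.

\end{thebibliography}
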